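
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}

\title{Power-heredity of congruence lattices\\ and doubling in distributive lattices}


\begin{abstract}
Let $L=D[C]$ be obtained from a finite distributive lattice $D$ by doubling a nonempty convex subset $C$. It is known that every representation of $L$ as the congruence lattice of a finite algebra is hereditary: all its $0$-$1$ sublattices are again congruence lattices. We show that the same need not hold for sublattices of powers. An explicit representation of a six-element lattice on eight points has a five-element $0$-$1$ sublattice in its square that is not a congruence lattice. We then determine all pairs $(D,C)$ for which every representation of $D[C]$ is power-hereditary: this happens exactly when $D[C]$ is distributive or is a single pentagon $\mathbf N_5$ with distributive lattices glued below and above. In all other cases some representation fails already in the square.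
\end{abstract}

\section{The question and the answer}

All sets and lattices in this paper are finite, and so are the universes of all algebras; an algebra may have infinitely many operations.

\paragraph{Heredity.} The congruences of an algebra $\mathbf A$ form a lattice $\operatorname{Con}\mathbf A$ of equivalence relations on its universe $A$. It is a \emph{$0$-$1$ sublattice} of the lattice $\operatorname{Eq}(A)$ of all equivalence relations on $A$, that is, a sublattice containing the least element $0$ (equality) and the greatest element $1=A^2$. A \emph{congruence lattice representation} of a lattice $K$ is a congruence lattice $\operatorname{Con}\mathbf A\cong K$ of a finite algebra. Heredity asks whether the property of being a congruence lattice passes to smaller lattices of equivalence relations.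

If $\alpha$ is a binary relation on $A$ and $\beta$ one on $B$, let $\langle\alpha,\beta\rangle$ be the relation on $A\times B$ defined by
\[
\langle a_1,b_1\rangle\,\langle\alpha,\beta\rangle\,\langle a_2,b_2\rangle \iff a_1\,\alpha\,a_2 \text{ and } b_1\,\beta\,b_2 .
\]
For lattices $L,M$ of equivalence relations on $A$ and $B$, let $L\times M$ be the lattice of all $\langle\alpha,\beta\rangle$ with $\alpha\in L$, $\beta\in M$. In the same way $L^n$ is a lattice of equivalence relations on $A^n$. A congruence lattice $L=\operatorname{Con}\mathbf A$ is \emph{hereditary} if every $0$-$1$ sublattice of $L$ is the congruence lattice of some algebra with universe $A$. It is \emph{power-hereditary} if for every $n\ge1$ every $0$-$1$ sublattice of $L^n$ is the congruence lattice of some algebra with universe $A^n$.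

\paragraph{Doubling.} A subset $C$ of a lattice $D$ is \emph{convex} if $c\le x\le c'$ with $c,c'\in C$ implies $x\in C$. For a nonempty convex $C\subseteq D$, the lattice $D[C]$ has universe $(D\setminus C)\cup(C\times\{0,1\})$, ordered as follows. Elements of $D\setminus C$ are compared as in $D$. For $x\in D\setminus C$ and $c\in C$, $x\le(c,i)$ iff $x\le c$, and $(c,i)\le x$ iff $c\le x$. Finally, $(c,i)\le(d,j)$ iff $c\le d$ and $i\le j$. Convexity makes this order transitive: a chain $(c,1)\le x\le(d,0)$ with $x\notin C$ would give $c\le x\le d$. Doubling one atom of the four-element Boolean lattice $\mathbf 2^2$ gives the pentagon $\mathbf N_5$. Doubling the set of both atoms gives a hexagon.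

\paragraph{The question.} Two facts are known: every congruence lattice representation of $\mathbf N_5$ is power-hereditary, and if $L$ is obtained from a distributive lattice by doubling a convex subset, then every congruence lattice representation of $L$ is hereditary. Can ``hereditary'' be replaced by ``power-hereditary'' in the second fact? The question is posed in \cite{dist}. The answer is no.

Here is what can go wrong. An equivalence relation obstructs heredity if it is definable from the sublattice but does not belong to it. In Section~\ref{sec:doubling} we shall see that, in a representation of $D[C]$, an equivalence relation given by a definition is determined by the lattice up to one kind of choice: for some $c\in C$ it may be $(c,0)$ or $(c,1)$. In a single coordinate, if this choice occurs, both candidates lie in the sublattice, so nothing new arises. In a square the choices are made separately in the two coordinates. Suppose that $K\le L^2$ contains $\langle(c,0),(c',0)\rangle$ and $\langle(c,1),(c',1)\rangle$. One and the same definition might choose $(c,1)$ in the first coordinate and $(c',0)$ in the second, and $\langle(c,1),(c',0)\rangle$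 need not belong to $K$. For $\mathbf N_5$ this never leads out of $K$. In general the choice turns out to depend on lengths of chains in $A$, which the lattice does not control.

\begin{theorem}\label{thm:counter}
Let $D=\mathbf 2^2$ and let $C$ be the set of its two atoms. There is an algebra $\mathbf A$ with eight elements such that $\operatorname{Con}\mathbf A\cong D[C]$ and some $0$-$1$ sublattice of $(\operatorname{Con}\mathbf A)^2$ is not the congruence lattice of any algebra with universe $A^2$. In particular $\operatorname{Con}\mathbf A$ is not power-hereditary.
\end{theorem}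

\begin{theorem}\label{thm:main}
Let $D$ be a finite distributive lattice, $\emptyset\neq C\subseteq D$ convex, $L=D[C]$. The following are equivalent.
\begin{enumerate}
\item[(1)] Every congruence lattice representation of $L$ is power-hereditary.
\item[(2)] For every congruence lattice representation $\operatorname{Con}\mathbf A$ of $L$, every $0$-$1$ sublattice of $(\operatorname{Con}\mathbf A)^2$ is the congruence lattice of an algebra with universe $A^2$.
\item[(3)] One of the following holds:
 \begin{enumerate}
 \item[(a)] $C=[a,b]$ is an interval and $D={\uparrow}a\cup{\downarrow}b$ \textup(this holds if and only if $L$ is distributive\textup);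
 \item[(b)] $C=\{c\}$, and there is $v\in D$ incomparable to $c$ such that every element of $D\setminus\{c,v\}$ is $\le c\wedge v$ or $\ge c\vee v$ \textup(that is, $L$ is $\mathbf N_5$ with distributive lattices glued below its $0$ and above its $1$\textup).
 \end{enumerate}
\end{enumerate}
\end{theorem}

Failure is thus the rule. For instance, let $D=\mathbf 2\times\mathbf 3$, with $\mathbf 3=\{0,1,2\}$, and double a single element $c\ne0,1$. Every such $c$ is incomparable to some element, so (a) fails. For $c=(0,1)$ the only incomparable element is $v=(1,0)$, and $(0,2)$ is neither below $c\wedge v=(0,0)$ nor above $c\vee v=(1,1)$. For $c=(1,0)$ there are two incomparable elements, so (b) fails again. The remaining two choices are dual to these, and (b) is self-dual.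

\paragraph{Plan.} Sections~\ref{sec:pp} and~\ref{sec:doubling} reduce the problem to definability. Section~\ref{sec:eight} gives the counterexample by hand. It shows the main mechanism: two pentagons in $L$ whose connecting chains have different lengths. Section~\ref{sec:pent} locates the pentagons of $D[C]$, and Section~\ref{sec:positive} proves $(3)\Rightarrow(1)$. The implication $(1)\Rightarrow(2)$ is trivial. For $(2)\Rightarrow(3)$ we build a large supply of representations from labeled graphs (Section~\ref{sec:frames}), learn to compute chain lengths in them (Section~\ref{sec:count}), and go through the possible shapes of $C$ (Sections~\ref{sec:several}--\ref{sec:single}). In Section~\ref{sec:single} there is only one pentagon of the relevant kind, so there are no two lengths to compare, and a different sublattice is needed.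

\section{Congruence lattices and definable relations}\label{sec:pp}

Write $R\circ S=\{(x,z):\exists y\ (x\,R\,y\text{ and }y\,S\,z)\}$, and $R^k$ for the $k$-fold product $R\circ\dots\circ R$; $R^0$ is equality. A relation is \emph{primitive positive} (pp) \emph{definable} from a set $\Gamma$ of relations if it is defined by a formula $\exists z_1\cdots\exists z_k\,(\varphi_1\wedge\dots\wedge\varphi_l)$, where each $\varphi_i$ applies a member of $\Gamma$, or equality, to variables.

\medskip
\noindent\textbf{Fact} (Geiger \cite{geiger}; Bodnar\v{c}uk, Kalu\v{z}nin, Kotov and Romov \cite{bkkr}). \emph{On a finite set, a nonempty relation is preserved by all operations preserving every member of $\Gamma$ if and only if it is pp-definable from $\Gamma\cup\{=\}$.}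
\medskip

\begin{corollary}\label{cor:crit}
A $0$-$1$ sublattice $K$ of $\operatorname{Eq}(A)$ is the congruence lattice of some algebra on $A$ if and only if every equivalence relation pp-definable from $K$ belongs to $K$.
\end{corollary}

\begin{proof}
If $K=\operatorname{Con}\mathbf B$, the operations of $\mathbf B$ preserve everything pp-definable from $K$. So every pp-definable equivalence relation is a congruence and lies in $K$. Conversely, equip $A$ with all operations preserving $K$. Every congruence of this algebra is pp-definable from $K$ by the Fact (note that equality belongs to $K$), hence lies in $K$; and every member of $K$ is a congruence.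
\end{proof}

A pp-definition of a binary relation from equivalence relations is conveniently drawn as a finite multigraph $G$ with vertex set $V$, two distinguished vertices $x\neq y$, and a label $\alpha_f$ on each edge $f$. It defines
\[
G(\alpha)=\{(a,b):\exists z\colon V\to A,\ z_x=a,\ z_y=b,\ (z_u,z_w)\in\alpha_f\text{ for each edge }f=uw\}.
\]
The map $z$ is called a \emph{witness}. Equality atoms are edges labeled $0$; atoms in which both variables are the same always hold and are omitted. The relation $G(\alpha)$ is reflexive and monotone in the labels. If the labels are relations $\langle\alpha^1_f,\dots,\alpha^n_f\rangle$ on $A^n$, then $G(\alpha)=\langle G(\alpha^1),\dots,G(\alpha^n)\rangle$, and this is an equivalence relation if and only if every $G(\alpha^i)$ is. So \emph{a definition acts in each coordinate separately}; the coordinates are tied together only by the labels that $K$ offers.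

One instance is used repeatedly. If $R$ is a reflexive symmetric relation on $A$, then $R^{|A|}$ is its transitive closure, an equivalence relation pp-definable from $R$. If moreover $R'$ is another such relation on $A$, then $\langle R,R'\rangle^{|A|}=\langle R^{|A|},R'^{|A|}\rangle$ is the transitive closure of $\langle R,R'\rangle$.

The next lemma bounds a definable equivalence relation from both sides by lattice terms.

\begin{lemma}\label{lem:sandwich}
Let the labels $\alpha_f$ lie in a $0$-$1$ sublattice $K$ of $\operatorname{Eq}(A)$, and put
\[
t_G(\alpha)=\bigwedge_{\text{paths }x\to y}\ \bigvee_{f\in\text{path}}\alpha_f,\qquad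
s_G(\alpha)=\bigvee_{x\in U\not\ni y}\ \bigwedge_{f\text{ crossing }U}\alpha_f ,
\]
where $U$ ranges over subsets of $V$, an edge crosses $U$ if exactly one end is in $U$, and an empty meet is $1$. If $\theta=G(\alpha)$ is an equivalence relation, then $s_G(\alpha)\le\theta\le t_G(\alpha)$. In a finite distributive lattice the terms $s_G$ and $t_G$ are equal.
\end{lemma}

\begin{proof}
Along any path from $x$ to $y$ a witness for $(a,b)\in\theta$ shows that $(a,b)$ lies in the join of the labels, so $\theta\le t_G(\alpha)$. If $(a,b)$ lies in all labels crossing $U$, then $z=a$ on $U$ and $z=b$ off $U$ is a witness, so $(a,b)\in\theta$. Since $\theta$ is an equivalence relation, it contains the join of these meets.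

In the two-element lattice, $t_G=0$ iff $x$ and $y$ are connected by edges labeled $0$, iff every cut between $x$ and $y$ is crossed by an edge labeled $0$, iff $s_G=0$. A finite distributive lattice is a $0$-$1$ sublattice of a power of $\mathbf 2$, so equality holds there too.
\end{proof}

\section{The lattice $D[C]$}\label{sec:doubling}

From now on $D$ is distributive, $C\subseteq D$ is nonempty and convex, and $L=D[C]$. Let $\pi\colon L\to D$ be the natural map, $\pi((c,i))=c$ and $\pi(x)=x$ for $x\in D\setminus C$. For $c\in C$ write $c^0=(c,0)$ and $c^1=(c,1)$; for $S\in D\setminus C$ put $S^0=S^1=S$. So $S^0\le S^1$ are the least and greatest elements of $\pi^{-1}(S)$.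

\begin{lemma}\label{lem:ops}
Let $k,l\in L$.
\begin{enumerate}
\item[(i)] If $\pi(k)\vee\pi(l)\notin C$, then $k\vee l=\pi(k)\vee\pi(l)$. Otherwise $k\vee l=(\pi(k)\vee\pi(l),i)$, where $i=1$ if and only if $k$ or $l$ is of the form $(\cdot,1)$.
\item[(ii)] If $\pi(k)\wedge\pi(l)\notin C$, then $k\wedge l=\pi(k)\wedge\pi(l)$. Otherwise $k\wedge l=(\pi(k)\wedge\pi(l),i)$, where $i=0$ if and only if $k$ or $l$ is of the form $(\cdot,0)$.
\end{enumerate}
So $\pi$ is a lattice homomorphism, its fibers have at most two elements, and $c^0\prec c^1$ for $c\in C$.
\end{lemma}

\begin{proof}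
Let $E=\pi(k)\vee\pi(l)$. Every upper bound $u$ of $k,l$ has $\pi(u)\ge E$. If $E\notin C$, then $E$ is an upper bound, and $\pi(u)\ge E$ means $u\ge E$. Let $E\in C$, with $i$ as stated. By the definition of the order $(E,i)$ is an upper bound. Let $u$ be any upper bound. If $\pi(u)\notin C$, then $\pi(u)\ge E$ gives $u\ge(E,i)$. If $u=(d,j)$, then $d\ge E$, and $j=1$ if $k$ or $l$ is of the form $(\cdot,1)$; so $u\ge(E,i)$. Part (ii) is dual.
\end{proof}

\begin{corollary}\label{cor:star}
Let $L\cong D[C]$ be a $0$-$1$ sublattice of $\operatorname{Eq}(A)$, with elements named as in $D[C]$.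
\begin{enumerate}
\item[(i)] Let $K$ be a $0$-$1$ sublattice of $L$ and $\theta=G(\alpha)$ an equivalence relation with all labels in $K$. Then $\sigma=s_G(\alpha)$ and $\tau=t_G(\alpha)$ lie in $K$ and $\sigma\le\theta\le\tau$. Either $\sigma=\theta=\tau$, or $\sigma=c^0$ and $\tau=c^1$ for some $c\in C$.
\item[(ii)] If for no $c\in C$ there is an equivalence relation pp-definable from $L$ strictly between $c^0$ and $c^1$, then $L$ is the congruence lattice of an algebra on $A$. This applies in particular if, for every $c\in C$, $c^1$ arises from $c^0$ by merging just two classes.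
\end{enumerate}
\end{corollary}

\begin{proof}
As $\pi$ is a homomorphism onto the distributive lattice $D$, it commutes with the terms $s_G,t_G$, so $\pi(\sigma)=\pi(\tau)$ by Lemma~\ref{lem:sandwich}. Since $\sigma\le\tau$ and the only two-element fibers are $\{c^0,c^1\}$, this gives (i). For (ii) take $K=L$ and use Corollary~\ref{cor:crit}.
\end{proof}

\begin{remark}\label{rem:hered}
Part (i) shows that every representation $L=\operatorname{Con}\mathbf A$ is hereditary. Indeed, if $\theta$ is definable from $K\le L$, then $\theta\in L$, so $\theta\in\{\sigma,\tau\}\subseteq K$. In $L^2$ this argument gives $\theta_i\in\{\sigma_i,\tau_i\}$ for each coordinate, but not $\theta\in\{\sigma,\tau\}$. All that follows is about this gap.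
\end{remark}

\section{A counterexample on eight points}\label{sec:eight}

Let $A=\{1,\dots,8\}$ and define four equivalence relations by their nontrivial classes (see Figure~\ref{fig:eight}):
\begin{align*}
a_1&:\ \{2,3,7\},\ \{4,5,8\}; & b_1&:\ \{1,6\},\ \{2,3,7\},\ \{4,5,8\};\\
a_2&:\ \{1,2\},\ \{3,4\},\ \{5,6\}; & b_2&:\ \{1,2\},\ \{3,4\},\ \{5,6\},\ \{7,8\}.
\end{align*}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\foreach \n in {1,2,3,4,5,6} {\fill (1.5*\n,0) circle (2pt); }
\node[below] at (1.5,0) {$1$};
\node[below] at (3,0) {$2$};
\node[below] at (4.5,0) {$3$};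
\node[below] at (6,0) {$4$};
\node[below] at (7.5,0) {$5$};
\node[below] at (9,0) {$6$};
\fill (4.5,1.3) circle (2pt);
\fill (6,1.3) circle (2pt);
\node[left] at (4.5,1.3) {$7$};
\node[right] at (6,1.3) {$8$};
\draw[dashed] (1.5,0)--(3,0) (4.5,0)--(6,0) (7.5,0)--(9,0);
\draw[thick] (3,0)--(4.5,0) (6,0)--(7.5,0) (4.5,0)--(4.5,1.3) (6,0)--(6,1.3);
\draw[dotted,thick] (4.5,1.3)--(6,1.3) node[midway,above] {$b_2$};
\draw[dotted,thick] (1.5,0) .. controls (3,-1.4) and (7.5,-1.4) .. (9,0) node[midway,below] {$b_1$};
\end{tikzpicture}
\caption{Solid edges generate $a_1$ and dashed edges generate $a_2$. The relation $b_1$ is $a_1$ together with the pair $\{1,6\}$, and $b_2$ is $a_2$ together with the pair $\{7,8\}$ (dotted). Reaching $6$ from $1$ by $b_2$- and $a_1$-steps needs three $b_2$-steps; reaching $8$ from $7$ by $b_1$- and $a_2$-steps needs only two $b_1$-steps.}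
\label{fig:eight}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
\emph{The lattice.} We have $a_i<b_i$. Every class of $b_1$ meets every class of $b_2$ in at most one point, so $b_1\cap b_2=0$. The chain $1\,a_2\,2\,a_1\,3\,a_2\,4\,a_1\,5\,a_2\,6$ together with $7\,a_1\,3$ and $8\,a_1\,4$ shows $a_1\vee a_2=1$. Hence $L=\{0,a_1,b_1,a_2,b_2,1\}$ is a $0$-$1$ sublattice of $\operatorname{Eq}(A)$ isomorphic to $D[C]$. As $b_i$ arises from $a_i$ by merging two one-element classes, Corollary~\ref{cor:star}(ii) gives an algebra $\mathbf A$ on $A$ with $\operatorname{Con}\mathbf A=L$.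

\emph{Two computations.} First,
\[
b_1\cap(b_2\circ a_1\circ b_2)=a_1 .
\]
The left side lies between $a_1$ and $b_1$, and $b_1\setminus a_1=\{(1,6),(6,1)\}$. The $b_2$-classes of $1$ and $6$ are $\{1,2\}$ and $\{5,6\}$, and no element of the first is $a_1$-related to an element of the second. Second,
\[
b_2\cap(b_1\circ a_2\circ b_1)=b_2 ,
\]
since the left side contains $a_2$ and, by $7\,b_1\,3\,a_2\,4\,b_1\,8$ and its reversal, the pairs $(7,8)$ and $(8,7)$.

\emph{The sublattice.} The map $0\mapsto0$, $a_1\mapsto a_2$, $b_1\mapsto b_2$, $b_2\mapsto b_1$, $1\mapsto1$ is an isomorphism between two pentagons in $L$. Its graph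
\[
K=\{\langle0,0\rangle,\ \langle a_1,a_2\rangle,\ \langle b_1,b_2\rangle,\ \langle b_2,b_1\rangle,\ \langle1,1\rangle\}
\]
is therefore a $0$-$1$ sublattice of $L^2$. The equivalence relation
\[
\langle b_1,b_2\rangle\cap\bigl(\langle b_2,b_1\rangle\circ\langle a_1,a_2\rangle\circ\langle b_2,b_1\rangle\bigr)=\langle a_1,b_2\rangle
\]
is pp-definable from $K$ but not in $K$. By Corollary~\ref{cor:crit}, $K$ is not a congruence lattice.
\end{proof}

\section{The pentagons of $D[C]$}\label{sec:pent}

The \emph{critical pair} of a pentagon consists of its two comparable elements other than its bottom and top. The counterexample compares two pentagons of $L$ with critical pairs $a_1<b_1$ and $a_2<b_2$. We now find all pentagons of $D[C]$. We shall see that every critical pair is of the form $c^0<c^1$.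

\begin{definition}
A \emph{triple} $(c;y)$ consists of $c\in C$ and $y\in L$ with $c^0\vee y=c^1\vee y$ and $c^0\wedge y=c^1\wedge y$.
\end{definition}

In a triple, $y$ is incomparable to $c^0$ and to $c^1$. For if $y\ge c^0$, then $c^1\wedge y=c^0\wedge y=c^0$ and $c^1\vee y=c^0\vee y=y$; the latter says $c^1\le y$, whence $c^1\wedge y=c^1$, a contradiction. Dually $y\le c^1$ is impossible, and these two cases cover the rest. So $\{c^0\wedge y,\ c^0,\ c^1,\ y,\ c^0\vee y\}$ is a sublattice isomorphic to $\mathbf N_5$.

\begin{lemma}\label{lem:triples}
\begin{enumerate}
\item[(i)] With $v=\pi(y)$, the pair $(c;y)$ is a triple if and only if one of the following holds: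
 \begin{enumerate}
 \item[\textup{(T1)}] $y=v\notin C$, $c\vee v\notin C$ and $c\wedge v\notin C$;
 \item[\textup{(T2)}] $v\in C$, $y=v^1$ and $c\wedge v\notin C$;
 \item[\textup{(T3)}] $v\in C$, $y=v^0$ and $c\vee v\notin C$.
 \end{enumerate}
\item[(ii)] The following are equivalent: $L$ is distributive; $L$ has no triple; condition \textup{(3)(a)} of Theorem~\ref{thm:main} holds.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) By Lemma~\ref{lem:ops}, $c^0\vee y=c^1\vee y$ iff $c\vee v\notin C$ or $y$ has the form $(\cdot,1)$, and $c^0\wedge y=c^1\wedge y$ iff $c\wedge v\notin C$ or $y$ has the form $(\cdot,0)$.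

(ii) A lattice is distributive iff it contains neither $\mathbf N_5$ nor the diamond $\mathbf M_3$. Suppose $L$ contains a pentagon with critical pair $p<q$ and third element $y$, so that $p\vee y=q\vee y$ and $p\wedge y=q\wedge y$. By cancellation in $D$, $\pi(p)=\pi(q)$. Hence $(p,q)=(c^0,c^1)$ for some $c\in C$, and $(c;y)$ is a triple. Since $\mathbf M_3$ is simple, $\pi$ would either embed a diamond of $L$ into $D$, which is impossible, or collapse it to one point, which is impossible as fibers have at most two elements. So $L$ is distributive iff it has no triple.

Let (3)(a) hold. As $C=[a,b]$ is closed under $\wedge$ and $\vee$, there is no triple of type (T2) or (T3). In (T1), if $v\ge a$, then $a\le c\wedge v\le c\le b$ and $c\wedge v\in C$. If $v\le b$, then similarly $c\vee v\in C$. Since $D={\uparrow}a\cup{\downarrow}b$, no triple exists. Conversely, if there is no triple, then by (T2) and (T3) $C$ is closed under $\wedge$ and $\vee$. So it has a least element $a$ and a greatest element $b$, and $C=[a,b]$ by convexity. If some $v\in D$ had $v\not\ge a$ and $v\not\le b$, then $v\notin C$, and for $c\in C$ we would have $c\wedge v\not\ge a$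 and $c\vee v\not\le b$, so $(c;v)$ would be a triple of type (T1).
\end{proof}

\section{When power-heredity holds}\label{sec:positive}

\begin{proposition}\label{prop:positive}
In Theorem~\ref{thm:main}, \textup{(3)} implies \textup{(1)}.
\end{proposition}

\begin{proof}
Let $L=\operatorname{Con}\mathbf A$, let $K$ be a $0$-$1$ sublattice of $L^n$, and let $\theta=\langle\theta_1,\dots,\theta_n\rangle=G(\alpha)$ be an equivalence relation with labels $\alpha_f\in K$. By Corollary~\ref{cor:crit} we must show $\theta\in K$. Each $\theta_i=G(\alpha^i)$ is an equivalence relation pp-definable from $L=\operatorname{Con}\mathbf A$, so $\theta_i\in L$. Put $\sigma=s_G(\alpha)$ and $\tau=t_G(\alpha)$, computed in $K$; then $\sigma_i\le\theta_i\le\tau_i$.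

If (3)(a) holds, then $L^n$ is distributive and $\theta=\sigma=\tau\in K$ by Lemma~\ref{lem:sandwich}.

Let (3)(b) hold, and put $s=c^0$, $t=c^1$, $m=c\wedge v$, $e=c\vee v$. Then
\[
L={\downarrow}m\,\cup\,\{s,t,v\}\,\cup\,{\uparrow}e .
\]
By Corollary~\ref{cor:star}(i), and since $\theta_i\in L$ and $s\prec t$ in $L$, we have $\theta_i\in\{\sigma_i,\tau_i\}$, and $\sigma_i\ne\tau_i$ only if $(\sigma_i,\tau_i)=(s,t)$. For $n=1$ we are done.

\emph{Reduction to $n=2$.} By the Baker--Pixley theorem a sublattice of $L^n$, $n\ge2$, is determined by its projections to pairs of coordinates. Here is the argument. Suppose that $n\ge3$ and every projection of $\theta$ omitting one coordinate lies in the corresponding projection of $K$. For $i=1,2,3$ choose $\kappa_i\in K$ agreeing with $\theta$ except possibly in coordinate $i$. The majority term $(\kappa_1\wedge\kappa_2)\vee(\kappa_1\wedge\kappa_3)\vee(\kappa_2\wedge\kappa_3)$ then equals $\theta$. Induction on $n$ leaves only projections to pairs. The projection of $K$ to coordinates $i,j$ is a $0$-$1$ sublattice of $L^2$, and $(\theta_i,\theta_j)$ is defined by $G$ with labels in it. So let $n=2$, and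 write elements of $L^2$ as pairs.

If $\sigma$ and $\tau$ agree in some coordinate, then $\theta\in\{\sigma,\tau\}\subseteq K$. Otherwise $\sigma=(s,s)$ and $\tau=(t,t)$, and up to the order of coordinates the only case left is $\theta=(s,t)$. Suppose that $(s,t)\notin K$. Write $\alpha_f=(p_f,q_f)$. Then
\begin{equation}\label{eq:GpGq}
G(p)=s,\qquad G(q)=t .
\end{equation}
We derive a contradiction by comparing the labels in the two coordinates: if the second label is large, how large must the first one be?

\emph{The comparison function.} Let
\[
J=\{(p,q)\in L^2:\ \exists (p',q')\in K,\ p'\le p,\ q\le q'\}.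
\]
The set $J$ is closed under $\wedge$ and $\vee$ and contains $(1,q)$ for all $q$. So $\varphi(q)=\min\{p:(p,q)\in J\}$ exists. As $J$ is closed under decreasing $q$ and under joins, $\varphi$ is monotone and preserves joins. Moreover $\varphi(q_f)\le p_f$ for every edge $f$. From $(s,s),(t,t)\in K$ we get $\varphi(s)\le s$ and $\varphi(t)\le t$. If $\varphi(t)\le s$, there is $(p',q')\in K$ with $p'\le s$ and $q'\ge t$, and then $\bigl((p',q')\vee(s,s)\bigr)\wedge(t,t)=(s,t)\in K$, a contradiction. The only element of $L$ below $t$ and not below $s$ is $t$, so $\varphi(t)=t$. Next, $\varphi(s)\vee\varphi(v)=\varphi(e)\ge\varphi(t)=t$ while $\varphi(s)\le s$. So $\varphi(v)\not\le s$, that is, $\varphi(v)\in\{t,v\}\cup{\uparrow}e$.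

\emph{Case 1: $\varphi(v)\ge t$.} Then $\varphi(q)\ge t$ for every $q\not\le s$, since such $q$ is $t$, is $v$, or is $\ge e$. If $x$ and $y$ are connected by edges with $q_f\le s$, then $G(q)\le s$, contrary to \eqref{eq:GpGq}. Otherwise let $U$ be the set of vertices reachable from $x$ along such edges. Every edge crossing $U$ has $p_f\ge\varphi(q_f)\ge t$, so $t\le s_G(p)\le G(p)=s$, a contradiction.

\emph{Case 2: $\varphi(v)=v$.} If $\varphi(s)\neq s$, then $\varphi(s)\le m$ and $\varphi(e)=\varphi(s)\vee\varphi(v)\le v\not\ge t$, contrary to $\varphi(e)\ge\varphi(t)=t$. So $\varphi$ fixes $s,t,v$ and $e=s\vee v$. Consequently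
\begin{equation}\label{eq:phi}
q\ge e\Rightarrow\varphi(q)\ge e,\qquad \varphi(q)\le m\Rightarrow q\le m ,
\end{equation}
the second because an element not below $m$ is one of $s,t,v$, which are fixed, or is $\ge e$.

Take $(a,b)\in t\setminus s$ and a witness $z$ for $(a,b)\in G(q)$. We modify $z$ to a witness for $(a,b)\in G(p)=s$, which is the desired contradiction.

Let $V'$ be the set of vertices reachable from $x$ along edges with $p_f\not\ge e$. If $y\notin V'$, all edges crossing $V'$ have $p_f\ge e\ge t$, so $t\le s_G(p)\le s$, a contradiction. Hence $y\in V'$. If $p_f\not\ge e$, then $q_f\not\ge e$ by \eqref{eq:phi}, so $q_f\le e$. Thus $z$ maps $V'$ into the $e$-class of $a$.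

Let $\sim$ be the equivalence relation on $V$ generated by the edges with $p_f\le m$. For these, $\varphi(q_f)\le p_f\le m$, so $q_f\le m$ by \eqref{eq:phi}. Hence $z$ is constant modulo $m$ on $\sim$-classes. As $m\le s$ and $(a,b)\notin s$, we have $x\not\sim y$. Each $\sim$-class lies inside or outside $V'$, since $p_f\le m$ implies $p_f\not\ge e$. Choose a representative $r(u)$ of the $\sim$-class of $u$ for every $u\in V'$, the same for all members of a class, with $r(x)=x$ and $r(y)=y$. Put $z'_u=z_{r(u)}$ for $u\in V'$ and $z'_u=a$ for $u\notin V'$. Then $z'_x=a$, $z'_y=b$, all values of $z'$ lie in the $e$-class of $a$, and $z'_u\,m\,z_u$ for $u\in V'$. We check every edge $f=uw$.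
\begin{itemize}
\item If $u,w\notin V'$, both values are $a$.
\item If exactly one end is in $V'$, then $p_f\ge e$, and both values lie in one $e$-class.
\item If $u,w\in V'$ and $p_f\le m$, then $u\sim w$ and the values are equal.
\item If $u,w\in V'$ and $p_f\not\le m$, then $p_f\ge m$, because every element of $L$ is $\le m$ or $\ge m$. If $q_f\le m$, then $z'_u\,m\,z_u\,m\,z_w\,m\,z'_w$. If $q_f\in\{s,t,v\}$, then $p_f\ge\varphi(q_f)=q_f\ge m$ and $z'_u\,m\,z_u\,q_f\,z_w\,m\,z'_w$. In both cases $(z'_u,z'_w)\in p_f$. If $q_f\ge e$, then $p_f\ge e$, and the values lie in one $e$-class.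
\end{itemize}
So $z'$ witnesses $(a,b)\in G(p)=s$, a contradiction.
\end{proof}

Case 2 relies on two dichotomies: an element of $L$ not $\ge e$ is $\le e$, and an element not $\le m$ is $\ge m$. In Section~\ref{sec:single} an element violating one of them will produce a failure.

\section{Representations from labeled graphs}\label{sec:frames}

For $(2)\Rightarrow(3)$ we need representations of a given $L$ in which chain lengths can be prescribed. We use Birkhoff's theorem: \emph{$D$ is the lattice of down-sets of a poset $P$}, with $\vee=\cup$ and $\wedge=\cap$. We call the elements of $P$ \emph{letters}. If points of a set are joined by edges labeled with letters, each $S\in D$ determines the equivalence relation generated by the edges with label in $S$. This can represent $D$, but cannot separate $c^0$ from $c^1$, which have the same image in $D$. So we add a few special points, the hubs, and pairs of hubs that are related only from some $c^1$ on. To obtain the right joins we then need paths between hubs, the ears.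

\paragraph{Conventions.} For $S\in D$ and $l\in L$,
\[
S^0\le l\iff S\subseteq\pi(l).
\]
Call $l$ \emph{upper} if $l=\pi(l)^1$. For $c\in C$,
\[
c^1\le l\iff c\subseteq\pi(l)\text{ and $l$ is upper}.
\]
Letters, or a word, \emph{generate} $S\in D$ if $S$ is the least down-set containing them. Let $W_S$ be a fixed word listing each element of $S$ once. For a word $w$ and a set $T$ we write $w\subseteq T$ if all letters of $w$ lie in $T$.

\begin{definition}\label{def:frame}
A \emph{frame} consists of
\begin{itemize}
\item a nonempty set $H$ of \emph{hubs} with a symmetric $\delta\colon H^2\to L$ such that $\delta(x,y)=0$ iff $x=y$, and $\delta(x,z)\le\delta(x,y)\vee\delta(y,z)$;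
\item \emph{ears}: an ear $\varepsilon$ has two distinct end hubs $x_\varepsilon,y_\varepsilon$, a set $S_\varepsilon\in D$ with $\delta(x_\varepsilon,y_\varepsilon)\le S_\varepsilon^0$, and a word $w_\varepsilon\subseteq S_\varepsilon$. It is a path from $x_\varepsilon$ to $y_\varepsilon$ with new interior points whose edges are labeled successively by the letters of $w_\varepsilon$. The word must be \emph{long}: for every factorization $w_\varepsilon=w_1w_2w_3$, with empty factors allowed, some $w_i$ generates $S_\varepsilon$;
\item \emph{pendants}: new points, each joined to a hub by one edge labeled with a letter, such that every letter occurs as a pendant label.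
\end{itemize}
Let $A$ be the set of all points. For $l\in L$ let $\theta_l$ be the equivalence relation on $A$ generated by the hub pairs with $\delta\le l$ and the edges with label in $\pi(l)$.
\end{definition}

Since $\delta(x_\varepsilon,y_\varepsilon)\ne0$, we have $S_\varepsilon\ne\emptyset$; and $w_\varepsilon$ generates $S_\varepsilon$. If $W$ generates $S\ne\emptyset$ and $N\ge6$, then $W^N$ is long: one of three factors has length at least $2|W|$, and so contains a full copy of $W$. The phrase \emph{ear of parameter $N$} means an ear with word $W_S^N$, $N\ge6$.

Longness is what makes meets work. The danger is an interior point $p$ of an ear that is joined to one end in $\theta_k$ and to the other end in $\theta_l$, and so has nothing to hold on to in $\theta_{k\wedge l}$. Longness forces one of the two relations to contain the whole ear.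

\begin{lemma}\label{lem:frame}
In a frame the following hold.
\begin{enumerate}
\item[(a)] For hubs $x,y$: $(x,y)\in\theta_l$ iff $\delta(x,y)\le l$.
\item[(b)] $\theta_k\cap\theta_l=\theta_{k\wedge l}$.
\item[(c)] $\theta_0$ is equality and $\theta_1=A^2$.
\item[(d)] Suppose that
\begin{enumerate}
\item[\textup{(J)}] for all $k,l\in L$ and hubs $x,y$, $\delta(x,y)\le k\vee l$ implies $(x,y)\in\theta_k\vee\theta_l$.
\end{enumerate}
Then $\theta_{k\vee l}=\theta_k\vee\theta_l$.
\item[(e)] If for every $c\in C$ some hub pair has $\delta\le c^1$ and $\delta\not\le c^0$, then $l\mapsto\theta_l$ is injective.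
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $\delta(x,y)\le l$, then $(x,y)\in\theta_l$ by definition. Conversely, consider a path of generating pairs of $\theta_l$ between two hubs, cut at its hubs. A piece leading to a different hub is a hub pair with $\delta\le l$ or a full traversal of an ear with all labels in $\pi(l)$. In the latter case $S_\varepsilon\subseteq\pi(l)$, as $w_\varepsilon$ generates $S_\varepsilon$, so $\delta(x_\varepsilon,y_\varepsilon)\le S_\varepsilon^0\le l$. The triangle inequality gives the claim.

(b) Clearly $l\mapsto\theta_l$ is monotone, so $\theta_{k\wedge l}\subseteq\theta_k\cap\theta_l$. Let $(p,q)\in\theta_k\cap\theta_l$, $p\ne q$, and put $T=\pi(k)$, $U=\pi(l)$, so $\pi(k\wedge l)=T\cap U$. We replace $p$ and $q$, if possible, by hubs in the same $\theta_{k\wedge l}$-class; if the two points become equal, we are done.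

If $p$ is a pendant point, the label of its edge is in $T\cap U$, and we replace $p$ by its hub. Similarly for $q$.

Let $p$ be interior to an ear $\varepsilon$ and $q$ not interior to $\varepsilon$. Split $w_\varepsilon=w'w''$ at $p$. In each of $\theta_k,\theta_l$ the point $p$ is joined along the ear to at least one end. If both relations join it to the same end $h$, the labels used lie in $T\cap U$, so $p\,\theta_{k\wedge l}\,h$ and we replace $p$ by $h$. Otherwise, say, $w'\subseteq T$ and $w''\subseteq U$. By longness $w'$ or $w''$ generates $S_\varepsilon$, so $S_\varepsilon\subseteq T$ or $S_\varepsilon\subseteq U$. One of the relations then reaches both ends, and there is a common end after all. The point $q$ is treated in the same way. If both points have become hubs, (a) gives $\delta(p,q)\le k\wedge l$.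

There remains the case that $p,q$ are interior to the same ear $\varepsilon$, with ends $x,y$ and $w_\varepsilon=w_1w_2w_3$, where $w_2$ lies between $p$ and $q$. By (a), one of the following holds for $k$: $(D_k)$ $w_2\subseteq T$; $(O_k)$ $w_1,w_3\subseteq T$ and $\delta(x,y)\le k$. Likewise $(D_l)$ or $(O_l)$ holds, with $U$ for $T$. If $(D_k),(D_l)$ or $(O_k),(O_l)$ hold, then $(p,q)\in\theta_{k\wedge l}$. Suppose $(D_k)$ and $(O_l)$; the other case is symmetric. By longness one of $w_1,w_2,w_3$ generates $S_\varepsilon$. If it is $w_2$, then $S_\varepsilon\subseteq T$, hence $w_1,w_3\subseteq T$ and $\delta(x,y)\le S_\varepsilon^0\le k$, so $(O_k)$ holds. If it is $w_1$ or $w_3$, then $w_2\subseteq S_\varepsilon\subseteq U$, so $(D_l)$ holds.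

(c) $\pi(0)=\emptyset$ and $\pi(1)=P$, and every point is connected to a hub. (d) A label in $\pi(k\vee l)=\pi(k)\cup\pi(l)$ lies in one of the two sets; the hub pairs are handled by (J). (e) If $\pi(k)\ne\pi(l)$, a pendant with a label in exactly one of the two sets separates $\theta_k$ from $\theta_l$. If $\pi(k)=\pi(l)$ and $k\ne l$, then $\{k,l\}=\{c^0,c^1\}$, and the hub pair in (e) separates them by (a).
\end{proof}

If (J) and the hypothesis of (e) hold, $L$ is identified with the $0$-$1$ sublattice $\{\theta_l\}$ of $\operatorname{Eq}(A)$, and we write $l$ for $\theta_l$. If this sublattice is moreover the congruence lattice of an algebra on $A$, we say that the frame \emph{represents} $L$. A hub pair $h,h'$ with $\delta(h,h')\le c^1$ and $\delta(h,h')\not\le c^0$ is called \emph{critical for $c$}. The relation $c^1$ is generated by $c^0$ and the hub pairs critical for $c$.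

\subsection{Standard frames}\label{ssec:standard}

Let $c_1,\dots,c_r$ be the minimal elements of $C$. In the \emph{standard frame} $H=\{x_1,\dots,x_r,y_1,\dots,y_r\}$,
\[
\delta(x_i,x_j)=\delta(y_i,y_j)=(c_i\cup c_j)^0\ \ (i\ne j),\qquad \delta(x_i,y_j)=(c_i\cup c_j)^1 ,
\]
with the following ears, one of each kind, whose long words may be chosen freely:
\begin{itemize}
\item[(I)] for $i\ne j$, ears $x_i$--$x_j$ and $y_i$--$y_j$ with $S=c_i\cup c_j$;
\item[(II)] for each $i$ and each $S\in D\setminus C$ with $S\supseteq c_i$, an ear $x_i$--$y_i$ with this $S$.
\end{itemize}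
Pendants with all labels are attached to $x_1$. We speak of the $x$-side and the $y$-side. The conditions $\delta\le S_\varepsilon^0$ hold; for (II), $c_i^1\le S=S^0$ because $S\notin C$. By convexity,
\begin{equation}\label{eq:ear}
\text{for an ear (II), $S\not\subseteq c$ for every $c\in C$,}
\end{equation}
since $c_i\subseteq S\subseteq c$ would give $S\in C$.

\begin{lemma}\label{lem:standard}
Every standard frame represents $L$. The hub pairs critical for $c\in C$ are exactly the pairs $x_i,y_j$ with $c_i,c_j\subseteq c$, and $c^1$ arises from $c^0$ by merging two classes $X_c\ni x_i$ and $Y_c\ni y_j$ \textup(for all $c_i,c_j\subseteq c$\textup).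
\end{lemma}

\begin{proof}
\emph{Triangle inequality.} Take distinct hubs with indices $i,j,k$, not necessarily distinct, and let $l$ be the join of the sides $ij$ and $jk$. Then $\pi(l)\supseteq c_i\cup c_k$, which suffices if the first and the third hub are on the same side. If they are on different sides, one of the sides $ij$, $jk$ crosses from the $x$-side to the $y$-side; by symmetry let it be $ij$. So $l\ge(c_i\cup c_j)^1\ge c_i^1$, $l$ is upper, and therefore $l\ge(c_i\cup c_k)^1$.

\emph{(J).} Let $\delta\le n=k\vee l$ and $N=\pi(n)=\pi(k)\cup\pi(l)$. For $x_i,x_j$ or $y_i,y_j$, use the ear (I), whose labels lie in $c_i\cup c_j\subseteq N$. For $x_i,y_i$, we have $c_i\subseteq N$ and $n$ is upper. If $N\notin C$, use the ear (II) with $S=N$. If $N\in C$, then $n=(N,1)$, so by Lemma~\ref{lem:ops} one of $k,l$, say $k$, is $(T,1)$ with $T\in C$. Choose $c_j\subseteq T$. Then $(x_j,y_j)\in\theta_k$, and if $i\ne j$, the pairs $x_i,x_j$ and $y_i,y_j$ are joined by ears (I) with labels in $c_i\cup c_j\subseteq N$. For $x_i,y_j$ with $i\neq j$, both $c_i^1\le n$ and $(c_i\cup c_j)^0\le n$ hold; compose the pairs $x_i,y_i$ and $y_i,y_j$.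

\emph{Critical hub pairs.} A pair on one side has $\delta=(c_i\cup c_j)^0$, which is $\le c^1$ iff it is $\le c^0$. For $x_i,y_j$, $\delta\le c^1$ forces $c_i\cup c_j\subseteq c$. Conversely, if $c_i\cup c_j\subseteq c$, then $c_i\cup c_j\in C$ by convexity, and $(c_i\cup c_j)^1\le c^1$, $\not\le c^0$. All $x_i$ with $c_i\subseteq c$ lie in one $c^0$-class $X_c$, the corresponding $y_j$ lie in one class $Y_c$, and $X_c\ne Y_c$ by Lemma~\ref{lem:frame}(a). So $c^1$ arises by merging $X_c$ and $Y_c$. As every $c\in C$ contains some $c_i$, Lemma~\ref{lem:frame} and Corollary~\ref{cor:star}(ii) apply.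
\end{proof}

\section{Counting alternations}\label{sec:count}

In a triple $(c;y)$ the join $c^0\vee y$ contains $c^1$. How long a chain of $c^0$- and $y$-steps is needed before a pair of $c^1\setminus c^0$ is connected?

\begin{definition}
For a triple $(c;y)$ in a representation of $L$, let $n(c;y)$ be the least $n\ge1$ such that
\[
R_n:=c^1\cap\bigl(y\circ(c^0\circ y)^{n-1}\bigr)\not\subseteq c^0 .
\]
\end{definition}

This number exists because the relations $y\circ(c^0\circ y)^{n-1}$ increase to $c^0\vee y\ge c^1$. Also $n(c;y)\ge2$, since $c^1\cap y=c^0\cap y$. In Section~\ref{sec:eight} the two triples have numbers $3$ and $2$. The argument given there is general: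

\begin{lemma}\label{lem:compare}
If $n(c;y)\ne n(c';y')$ for two triples in a representation $L=\operatorname{Con}\mathbf A$, then some $0$-$1$ sublattice of $L^2$ is not a congruence lattice.
\end{lemma}

\begin{proof}
Let $n=n(c;y)<n(c';y')$. Let $K$ consist of $\langle0,0\rangle$, $\langle1,1\rangle$ and the graph of the isomorphism between the two pentagons taking $c^0,c^1,y$ to $c'^0,c'^1,y'$. This is a $0$-$1$ sublattice of $L^2$. The relation
\[
\langle c^1,c'^1\rangle\cap\Bigl(\langle y,y'\rangle\circ\bigl(\langle c^0,c'^0\rangle\circ\langle y,y'\rangle\bigr)^{n-1}\Bigr)=\langle R_n,R_n'\rangle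
\]
is reflexive and symmetric. As $n\ge2$, $c^0\subseteq R_n\subseteq c^1$ and $c'^0\subseteq R'_n$; moreover $R_n\not\subseteq c^0$, and $R'_n\subseteq c'^0$ as $n<n(c';y')$, so $R'_n=c'^0$. The transitive closure is a pp-definable equivalence relation $\langle\rho,c'^0\rangle$ with $c^0<\rho\le c^1$. Since $\rho$ is pp-definable from $L=\operatorname{Con}\mathbf A$, it lies in $L$; as $c^0\prec c^1$, $\rho=c^1$. But $\langle c^1,c'^0\rangle\notin K$: the isomorphism takes $c^1$ to $c'^1$, and $c^1\ne0$, $c'^0\ne1$. By Corollary~\ref{cor:crit}, $K$ is not a congruence lattice.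
\end{proof}

\subsection{Block counts}\label{ssec:blocks}

Consider a frame representing $L$ and a triple $(c;y)$, $v=\pi(y)$. An \emph{$s$-step} is an edge with label in $c$ or a hub pair with $\delta\le c^0$. A \emph{$y$-step} is an edge with label in $v$ or a hub pair with $\delta\le y$. A step can be both. For a sequence $u$ of such steps let $\nu(u)$ be the least number of $y$-blocks in a factorization of $u$ into consecutive blocks, each consisting of $s$-steps only (an $s$-block) or of $y$-steps only (a $y$-block). Merging neighbors, we may let the types of blocks alternate. For a word $w\subseteq c\cup v$ of edge labels we write $\nu_{c,v}(w)$, and we then also speak of $c$-blocks and $v$-blocks; clearly $\nu_{c,v}(w)\le|w|$. The following rules hold.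
\begin{itemize}
\item[(B1)] $\nu$ does not increase when steps are deleted, and is invariant under reversal.
\item[(B2)] $\nu(u)+\nu(u')-1\le\nu(uu')\le\nu(u)+\nu(u')$. For the first inequality, cut an optimal factorization of $uu'$ at the junction; at most one $y$-block is cut in two.
\item[(B3)] If $W\subseteq c\cup v$ generates $S$, $S\not\subseteq c$ and $S\not\subseteq v$, then $\nu_{c,v}(W^N)\ge N/4-1$. Indeed no block contains a full copy of $W$, so blocks are shorter than $2|W|$. There are at least $N/2$ blocks, and they alternate.
\item[(B4)] If $\lambda\notin c$ and $\mu\notin v$, any word over $c\cup v$ containing $R$ letters $\lambda$, each two consecutive ones separated by a $\mu$, has $\nu_{c,v}\ge R$. For each $\lambda$ is in a $v$-block, and no $\mu$ is.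
\end{itemize}

\begin{lemma}[Walk formula]\label{lem:walk}
In a frame representing $L$, $n(c;y)$ is the minimum of $\nu$ over all walks of $s$- and $y$-steps from $h$ to $h'$, where $h,h'$ is a hub pair critical for $c$. It suffices to consider walks composed of hub pairs with $\delta\le c^0$ or $\delta\le y$ and of full ears with $S_\varepsilon\subseteq c\cup v$.
\end{lemma}

\begin{proof}
Let $(p,q)\in R_n\setminus c^0$ with $n=n(c;y)$. There is a walk from $p$ to $q$ with at most $n$ $y$-blocks. A path of generating pairs of $c^1$ from $p$ to $q$ must use a critical hub pair, as $(p,q)\notin c^0$. Following it from either end to the first critical hub pair, we find hubs $h,h'$ with $p\,c^0\,h$ and $q\,c^0\,h'$. Then $(h,h')\in c^1\setminus c^0$, so $h,h'$ is critical by Lemma~\ref{lem:frame}(a). Adding $s$-steps from $h$ to $p$ and from $q$ to $h'$ adds no $y$-block. Removing backtracking (a step followed at once by its reversal) deletes steps, which by (B1) does not increase $\nu$ either. It leaves a walk composed of hub pairs and full ears, and the labels of each such ear lie in the down-set $c\cup v$, so $S_\varepsilon\subseteq c\cup v$.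

Conversely, let a walk from $h$ to $h'$ have $\nu=k$. Then $k\ge1$ as $(h,h')\notin c^0$. Remove from an optimal alternating factorization the initial and final $s$-blocks, if present. The remaining walk leads from some $p$ to some $q$ with $(p,q)\in c^1\setminus c^0$ and shows $(p,q)\in y\circ(c^0\circ y)^{k-1}$. So $n(c;y)\le k$.
\end{proof}

We say that a hub pair is \emph{usable} for $(c;y)$ if $\delta\le c^0$ or $\delta\le y$, and that an ear is usable if $S_\varepsilon\subseteq c\cup v$. In Sections~\ref{sec:several} and~\ref{sec:interval} we find, for the given $D[C]$, a frame with two triples of different $n(c;y)$. The parameter $N$ is always chosen sufficiently large at the end, and ears whose words are not specified get the word $W_S^6$.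

\section{Several minimal elements in $C$}\label{sec:several}

Let $r\ge2$. For $i\ne j$ the set $c_i\cap c_j$ is properly contained in the minimal element $c_i$, so it is not in $C$, and $(c_i;c_j^1)$ is a triple of type (T2). We abbreviate $E=c_1\cup c_2$.

\subsection{$r\ge3$}
Take the standard frame in which the ears (I) between indices $1$ and $2$ have words $W_E^6$ and all other ears have parameter $N$. For $(c_1;c_2^1)$, the walk $x_1,x_2,y_2,y_1$ through two ears and the hub pair $x_2y_2$ shows $n(c_1;c_2^1)\le 12|E|+1$, independently of $N$.

For $(c_1;c_3^1)$ the only critical hub pair is $x_1y_1$, and the only usable one is $x_3y_3$: usability requires $c_i\cup c_j\subseteq c_1$ or $c_i\cup c_j\subseteq c_3$, so $i=j\in\{1,3\}$, and $\delta(x_1,y_1)=c_1^1$ is below neither $c_1^0$ nor $c_3^1$. With this pair and the ears between indices $1$ and $2$ one reaches from $x_1$ only $x_1$ and $x_2$. So a walk from $x_1$ to $y_1$ traverses an ear of parameter $N$. Its set $S$ is contained in neither $c_1$ nor $c_3$, by \eqref{eq:ear} for (II) and since $S=c_i\cup c_j$ with $i\ne j$ for (I). By (B1) and (B3), $n(c_1;c_3^1)\ge N/4-1$. Lemma~\ref{lem:compare}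 applies.

\subsection{$r=2$ and $c_1\cup c_2\notin C$}
Now $(c_1;c_2^0)$ is also a triple, of type (T3). In the standard frame let the ears (I) have words $W_E^6$ and the ears (II) parameter $N$. As before $n(c_1;c_2^1)\le12|E|+1$. For $(c_1;c_2^0)$ no hub pair is usable, and ears (I) lead from $x_1$ only to $x_2$. So a walk from $x_1$ to $y_1$ traverses an ear (II), whose set is contained in neither $c_1$ nor $c_2$ by \eqref{eq:ear}. Hence $n(c_1;c_2^0)\ge N/4-1$, and Lemma~\ref{lem:compare} applies. (The lattice of Theorem~\ref{thm:counter} is of this kind.)

\subsection{$r=2$ and $c_1\cup c_2\in C$}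
In the standard frame the triples $(c_1;c_2^1)$ and $(c_2;c_1^1)$ use the same two ears (I), and their numbers grow together. We need an asymmetry between $c_1$ and $c_2$. We get it from $\mathbb Z_5$: a step of size $2$ is the sum of two steps of size $1$, whereas a step of size $1$ needs three steps of size $2$ or two steps of size $-2$. We arrange that some walk for one triple passes a single long ear, while every walk for the other passes at least two.

\paragraph{The frame.} Let
\[
H=\{x_g,\ y_g,\ x'_g,\ y'_g:\ g\in\mathbb Z_5\},
\]
and call $\{x_g,y_g,x'_g,y'_g\}$ the \emph{component} $g$. Put $\delta=E^0$ for distinct hubs of one component,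
\[
\delta(x_g,y_{g+1})=c_1^1,\qquad \delta(x'_g,y'_{g+2})=c_2^1\qquad\text{(\emph{special pairs})},
\]
and $\delta=E^1$ for all other pairs from different components. The ears, with words not depending on $g$, are
\begin{itemize}
\item $x'_g$--$x_g$ and $y_g$--$y'_g$ with $S=E$ and word $u=W_E^6$;
\item $x_g$--$y_g$ with $S=E$ and word $w=W_E^N$;
\item for $S\in D\setminus C$: $x_g$--$y_{g+1}$ if $S\supseteq c_1$, and $x'_g$--$y'_{g+2}$ if $S\supseteq c_2$.
\end{itemize}
Pendants with all labels are attached to every $x_g$. The conditions $\delta\le S^0$ hold.

\emph{Triangle inequality.} Every hub is in exactly one special pair, so a triangle has at most one special side. With no special side, the number of sides equal to $E^1$ is $0$, $2$ or $3$, the others being $E^0$. With a special side $c_i^1$, whose ends are in different components, each of the other two sides is $E^0$ or $E^1$, and at least one is $E^1$. The inequality follows from $c_i^1\le E^1=c_i^1\vee E^0$.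

\emph{(J).} Let $\delta\le n=k\vee l$ and $N'=\pi(n)$. Inside components, $E\subseteq N'$ and the ears with $S=E$ connect the component. For the special pair $x_g,y_{g+1}$ we have $c_1\subseteq N'$, and $n$ is upper. If $N'\notin C$, use the ear with $S=N'$. If $N'\in C$, then $n=(N',1)$, and one of $k,l$, say $k$, is $(T,1)$ with $T\in C$. If $c_1\subseteq T$, the pair is in $\theta_k$. Otherwise $c_2\subseteq T$; then $E\subseteq N'$, so each component lies in one class of $\theta_k\vee\theta_l$, and all pairs $x'_h,y'_{h+2}$ are in $\theta_k$. Since $2$ generates $\mathbb Z_5$, all hubs are connected. For the pairs $x'_g,y'_{g+2}$ exchange $c_1$ and $c_2$ and use that $1$ generates $\mathbb Z_5$. Finally, if $\delta=E^1\le n$, then $E^0,c_1^1\le n$, and by what was shown all components and all pairs $x_g,y_{g+1}$ are connected, hence all of $H$ is.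

\emph{Injectivity.} Every $c\in C$ contains $c_1$ or $c_2$, and the corresponding special pairs are critical for $c$.

\emph{Representation.} The rotation $g\mapsto g+1$ induces a permutation of $A$ preserving all $\theta_l$, hence all pp-definable relations. Let $\rho$ be a pp-definable equivalence relation with $c^0<\rho\le c^1$, $c\in C$. First let $c\not\supseteq E$, say $c\supseteq c_1$ and $c\not\supseteq c_2$. No pair of distinct hubs has $\delta\le c^0$, so distinct hubs lie in distinct $c^0$-classes, and $c^1$ merges, for each $g$, the classes of $x_g$ and $y_{g+1}$. These five pairs of classes are disjoint and are permuted transitively by the rotation, so $\rho=c^1$. The case $c\supseteq c_2$, $c\not\supseteq c_1$ is the same with the pairs $x'_g,y'_{g+2}$. If $c\supseteq E$, then the five components lie in five distinct $c^0$-classes, and $c^1$ merges these five. The relation $\rho$ induces on them a rotation-invariant equivalence relation on $\mathbb Z_5$ other than equality. Its classes have the same size, which divides the prime $5$; so $\rho=c^1$. By Corollary~\ref{cor:star}(ii) the frame represents $L$.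

\paragraph{The count.} Let $\nu_1=\nu_{c_1,c_2}$, which counts $c_2$-blocks, and $\nu_2=\nu_{c_2,c_1}$, which counts $c_1$-blocks. Since blocks alternate, $\nu_2(w)\le\nu_1(w)+1$.

For $(c_2;c_1^1)$ the pairs $x'_g,y'_{g+2}$ are critical and the pairs $x_h,y_{h+1}$ are usable. The walk
\[
x'_g,\ x_g,\ y_{g+1},\ x_{g+1},\ y_{g+2},\ y'_{g+2}
\]
passes the words $u,w,u$ (up to reversal) and two special pairs, so
\[
n(c_2;c_1^1)\le\nu_2(w)+2|u|+2\le\nu_1(w)+2|u|+3 .
\]

For $(c_1;c_2^1)$ the critical pairs are $x_g,y_{g+1}$. The usable hub pairs are exactly $x'_h,y'_{h+2}$, and the usable ears, those with $S\subseteq E$, are the ears inside components: a set $S\notin C$ with $c_i\subseteq S\subseteq E\in C$ does not exist. So the usable graph on $H$ is a cycle of length $20$,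
\[
\dots,\ x'_h,\ x_h,\ y_h,\ y'_h,\ x'_{h-2},\ \dots
\]
After removal of backtracking, a walk from $x_g$ to $y_{g+1}$ runs around this cycle in one direction, so it contains one of the two arcs from $x_g$ to $y_{g+1}$. One of them is
\[
x_g,x'_g,\ y'_{g+2},y_{g+2},x_{g+2},x'_{g+2},\ y'_{g+4},y_{g+4},x_{g+4},x'_{g+4},\ y'_{g+1},y_{g+1},
\]
with two ears labeled $w$, namely in the components $g+2$ and $g+4$. The other arc contains the remaining three, in the components $g$, $g+3$ and $g+1$. In either case, deleting everything but two copies of $w$, which are traversed in the same direction, and using (B1) and (B2), we get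
\[
n(c_1;c_2^1)\ge\nu_1(ww)\ge2\nu_1(w)-1 .
\]
Since $E\not\subseteq c_1$ and $E\not\subseteq c_2$, (B3) gives $\nu_1(w)\ge N/4-1$. For $N$ so large that $\nu_1(w)>2|u|+4$ we have $n(c_1;c_2^1)>n(c_2;c_1^1)$, and Lemma~\ref{lem:compare} applies.

\section{A least element in $C$, and more than one triple}\label{sec:interval}

Now let $r=1$, and let $a$ be the least element of $C$. The standard frame has two hubs $x,y$ with $\delta(x,y)=a^1$, and one ear $x$--$y$ for each $S\in D\setminus C$ with $S\supseteq a$. The pair $x,y$ is critical for every $c\in C$. If it is not usable for a triple $(c;y')$, every walk from $x$ to $y$ contains a full ear from $x$ to $y$, and by (B1)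
\begin{equation}\label{eq:single}
n(c;y')=\min\{\nu_{c,v}(w_\varepsilon):\ S_\varepsilon\subseteq c\cup v\},\qquad v=\pi(y').
\end{equation}

\subsection{$C$ not closed under unions}
Let $c,v\in C$ and $e:=c\cup v\notin C$. Then $(c;v^0)$ and $(v;c^0)$ are triples of type (T3). The hub pair is unusable for both, as $a^1\not\le c^0,v^0$, and usable ears have $S\not\subseteq c$ and $S\not\subseteq v$ by \eqref{eq:ear}. Both triples use the same ears; the idea is to make one of the two types of blocks more frequent by one.

As $c\cup v\ne c$, there is $\beta\in v\setminus c$. Give the ear with $S=e$ the word $w=(\beta W_e\beta)^6$, and all other ears parameter $N$. Let $k=\nu_{c,v}(w)$. An optimal alternating factorization of $w$ begins and ends with a $v$-block, because $w$ begins and ends with $\beta\notin c$. So it has $k-1$ $c$-blocks, and $n(v;c^0)\le\nu_{v,c}(w)\le k-1$. For $N\ge4k+4$ all other usable ears have $\nu_{c,v}\ge N/4-1\ge k$ by (B3), so $n(c;v^0)=k$ by \eqref{eq:single}. Lemma~\ref{lem:compare} applies.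

\subsection{$C$ an interval}\label{ssec:interval}
Otherwise $C$ is closed under unions and has a least element, so $C=[a,b]$ by convexity. It is closed under intersections and unions, so there are only triples of type (T1). For $c\in C$ and $v\in D$ we have $c\cap v\notin C$ iff $v\not\supseteq a$, and $c\cup v\notin C$ iff $v\not\subseteq b$. So the triples are exactly the $(c;v)$ with
\[
c\in C,\qquad v\in V:=\{v\in D:\ v\not\supseteq a,\ v\not\subseteq b\}.
\]
If $V=\emptyset$, then (3)(a) holds. Let $V\ne\emptyset$. For a triple $(c;v)$ the hub pair is unusable, since $a\not\subseteq v$, so \eqref{eq:single} applies. Usable ears have $S\not\subseteq c$ by \eqref{eq:ear}, and $S\not\subseteq v$ since $S\supseteq a$. If such an ear has parameter $N$, its value is at least $N/4-1$ by (B3).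

Suppose that $|C|\cdot|V|\ge2$, and take distinct pairs $(c,v)\ne(c',v')$ in $C\times V$. The sets $c\cup v$ and $c'\cup v'$ contain $a$ and are not in $C$, so there are ears for them. After exchanging the two pairs if necessary, we choose the word of one ear so that it is cheap for $(c;v)$ and expensive or useless for $(c';v')$; all other ears have parameter $N$.
\begin{itemize}
\item \emph{$c\cup v\ne c'\cup v'$.} Say $c\cup v\not\subseteq c'\cup v'$. Give the ear with $S=c\cup v$ the word $W_S^6$. Then $n(c;v)\le6|S|$, and this ear is unusable for $(c';v')$, so $n(c';v')\ge N/4-1$.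
\item \emph{$c\cup v=c'\cup v'=e$ and $c\ne c'$.} Say $\lambda\in c\setminus c'$. Pick $\mu\in a\setminus v'$; then $\mu\in c$. Give the ear with $S=e$ the word $\bigl((\lambda\mu)^RW_e\bigr)^6$. As $\lambda,\mu\in c$, $n(c;v)\le6|e|$. As $\lambda\notin c'$ and $\mu\notin v'$, (B4) gives $n(c';v')\ge\min(R,N/4-1)$.
\item \emph{$c\cup v=c'\cup v'=e$ and $c=c'$.} Say $\lambda\in v\setminus v'$. Pick $\mu\in v'\setminus b$; then $\mu\notin c$, and $\mu\in e=c\cup v$ gives $\mu\in v$. Give the ear with $S=e$ the word $\bigl((\mu\lambda)^RW_e\bigr)^6$. As $\mu,\lambda\in v$, $n(c;v)\le6(1+|e|)$. As $\mu\notin c$ and $\lambda\notin v'$, (B4) gives $n(c;v')\ge\min(R,N/4-1)$.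
\end{itemize}
With $R$ and $N$ large, Lemma~\ref{lem:compare} applies in each case.

\section{A single triple}\label{sec:single}

There remains the case $C=\{c\}$, $V=\{v\}$. Now $(c;v)$ is the only triple, so there is nothing to compare; and by Proposition~\ref{prop:positive} power-heredity holds if (3)(b) does. We must exploit an element of $D$ that violates (3)(b).

Here $V$ is the set of elements incomparable to $c$, so $v$ is the only one. Put $m=c\cap v$, $e=c\cup v$, $s=c^0$, $t=c^1$.

\emph{Both $c$ and $v$ cover $m$.} Let $m\subsetneq w\subsetneq c$. Then $w\cup v\not\subseteq c$ as $v\not\subseteq c$, and $w\cup v\not\supseteq c$ as $(w\cup v)\cap c=w\cup m=w\neq c$. So $w\cup v$ is incomparable to $c$, whence $w\cup v=v$ and $w\subseteq c\cap v=m$, a contradiction. Let $m\subsetneq w\subsetneq v$. Then $w\not\subseteq c$, as $w\not\subseteq m$, and $w\not\supseteq c$, as $v\not\supseteq c$. So $w$ is incomparable to $c$ and different from $v$, a contradiction. Hence there are letters $i,j$ with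
\[
c=m\cup\{i\},\qquad v=m\cup\{j\},\qquad e=m\cup\{i,j\}.
\]

If (3)(b) fails, there is $d\in D\setminus\{c,v\}$ with $d\not\subseteq m$ and $d\not\supseteq e$, and $d$ is comparable to $c$. If $d\subsetneq c$, then $d\not\subseteq m$ gives $i\in d$, and $d\ne c$ gives $m\not\subseteq d$. If $d\supsetneq c$, then $d\not\supseteq e$ gives $j\notin d$. We treat these two cases. In each we define from a suitable $K$ the pair $\langle s,t\rangle\notin K$.

\subsection{An element below: $d\subsetneq c$, $i\in d$, $m\not\subseteq d$}

Here $d\cup m=c$. The element $d$ is neither below nor above $m$. We build a word that is cheap to read with $c$ and $v$, and expensive with $d$ and $v$, and let the two coordinates use $d$ and $s$, respectively, for the same label.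

\paragraph{The sublattice.} Put $m_0=d\cap m$; as $d\subseteq c$, also $d\cap v=m_0$. Let
\[
K=\{\langle0,0\rangle,\langle m_0,m\rangle,\langle m,m\rangle,\langle d,s\rangle,\langle s,s\rangle,\langle t,t\rangle,\langle v,v\rangle,\langle e,e\rangle,\langle1,1\rangle\}.
\]
This is a $0$-$1$ sublattice of $L^2$. The incomparable pairs to be checked are as follows.
\begin{itemize}
\item $\langle m,m\rangle\vee\langle d,s\rangle=\langle s,s\rangle$, since $m\vee d=(c,0)=s$ in $L$; and $\langle m,m\rangle\wedge\langle d,s\rangle=\langle m_0,m\rangle$.
\item $\langle v,v\rangle\vee\langle d,s\rangle=\langle e,e\rangle$, since $v\cup d=e$; and $\langle v,v\rangle\wedge\langle d,s\rangle=\langle m_0,m\rangle$.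
\item $\langle v,v\rangle$ and $\langle s,s\rangle$, or $\langle t,t\rangle$, have join $\langle e,e\rangle$ and meet $\langle m,m\rangle$.
\end{itemize}
All other pairs are comparable. Clearly $\langle s,t\rangle\notin K$.

\paragraph{The frame.} Pick $q\in m\setminus d$, let $R=|e|+1$, and take the standard frame in which the ear with $S=e$ has the word
\[
w=\bigl((j\,i\,q\,i)^RW_e\bigr)^6 ,
\]
the other ears having words $W_S^6$. By Lemma~\ref{lem:standard} it represents $L$. Put $n=6(R+|e|)$ and
\[
\langle Q_1,Q_2\rangle=\langle t,t\rangle\cap\Bigl(\langle v,v\rangle\circ\bigl(\langle d,s\rangle\circ\langle v,v\rangle\bigr)^{n-1}\Bigr),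
\]
a reflexive symmetric relation.

\emph{Second coordinate.} As $iqi\subseteq c$, the word $(jiqi)^R$ can be read with $R$ $v$-blocks. So $\nu_{c,v}(w)\le6(R+|e|)=n$, hence $n(c;v)\le n$, and $s\subseteq Q_2\subseteq t$, $Q_2\not\subseteq s$.

\emph{First coordinate.} The relation $Q_1$ contains the relations $d$ and $m$, since $d\subseteq t$, $m=t\cap v$ and $n\ge2$. We claim $Q_1\subseteq s$. Suppose $(p,p')\in Q_1\setminus s$. As $Q_1$ is symmetric, we may take $p\in X_c$ and $p'\in Y_c$. There is a walk from $p$ to $p'$ consisting of blocks of edges with labels in $v$ and blocks of edges with labels in $d$, with at most $n$ $v$-blocks. The hub pair is not available, as $\delta(x,y)=t$ is below neither $d$ nor $v$.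

Let $F$ be the graph on $A$ of all edges with label in $e$. An ear has $S\supsetneq c$, so if $S\subseteq e=c\cup\{j\}$, then $S=e$. Every other ear contains a label outside $e$ and is interrupted in $F$. So $F$ is a forest, in which the path from $x$ to $y$ is the ear with $S=e$. Let $f$ be an edge of this ear from its first to its last $j$-edge, inclusive. Removing $f$ from $F$ separates $x$ from $y$. The points of $X_c$ are reached from $x$ by edges with labels in $c$. As $j\notin c$, such a path cannot pass the first $j$-edge, so it does not use $f$. Similarly for $Y_c$ and $y$. Hence $f$ separates $p$ from $p'$ in $F$. It follows that the walk, after removal of backtracking, which does not increase the number of $v$-blocks, traverses all edges from the first to the last $j$-edge in order.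

Now $j\notin d$ and $q\notin d$, so edges labeled $j$ or $q$ are in $v$-blocks, while $i\notin v$. All $12R$ occurrences of $j$ and $q$ in the factors $(jiqi)^R$ lie between the first and the last $j$ of $w$, because the last $W_e$ contains $j$. Any two consecutive ones are separated by an $i$. So at least $12R=12|e|+12$ $v$-blocks are needed. But $n=6(2|e|+1)=12|e|+6$, a contradiction.

\paragraph{Conclusion.} The transitive closure of $\langle Q_1,Q_2\rangle$ is an equivalence relation pp-definable from $K$. Its first coordinate is contained in $s$ and contains $d\vee m=s$. Its second coordinate is an equivalence relation pp-definable from $L$, hence in $L$, strictly above $s$ and $\le t$, so it is $t$. Thus $\langle s,t\rangle\notin K$ is pp-definable from $K$, and $K$ is not a congruence lattice.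

\subsection{An element above: $d\supsetneq c$, $j\notin d$}

Here $d\cap e=c$; the element $d$ is neither above nor below $e$. Put $g=d\cup v=d\cup\{j\}$. This time we use $t$ in the first coordinate and $d$ in the second. A difficulty is that $t\le d$, so both relations contain every pair of $t\setminus s$, and chains of $d$-steps between such pairs mean nothing. We therefore use $d$ away from such pairs, to certify a shortcut in the middle of a long path from $x$ to $y$.

\paragraph{The sublattice.} Let
\[
K=\{\langle0,0\rangle,\langle m,m\rangle,\langle s,s\rangle,\langle t,t\rangle,\langle v,v\rangle,\langle e,e\rangle,\langle t,d\rangle,\langle e,g\rangle,\langle1,1\rangle\}.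
\]
This is a $0$-$1$ sublattice of $L^2$:
\begin{itemize}
\item $\langle v,v\rangle\vee\langle t,d\rangle=\langle e,g\rangle$; and $\langle v,v\rangle\wedge\langle t,d\rangle=\langle m,m\rangle$, since $m\subseteq d$ and $j\notin d$;
\item $\langle e,e\rangle\vee\langle t,d\rangle=\langle e,g\rangle$; and $\langle e,e\rangle\wedge\langle t,d\rangle=\langle t,t\rangle$, since $e\wedge d=(c,1)=t$ in $L$;
\item $\langle v,v\rangle$ and $\langle s,s\rangle$, or $\langle t,t\rangle$, have join $\langle e,e\rangle$ and meet $\langle m,m\rangle$;
\end{itemize}
and all other pairs are comparable. Clearly $\langle s,t\rangle\notin K$.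

\paragraph{The frame.} Let $H=\{x,z,z',y\}$, $\delta(x,y)=t$, and $\delta=e$ for all other pairs of distinct hubs. As $t\le e$, the triangle inequality holds. The ears are
\begin{itemize}
\item[(1)] $x$--$z$, $z$--$z'$ and $z'$--$y$ with $S=e$, each with the word $u=W_e^M$;
\item[(2)] $x$--$y$ for each $S\supsetneq c$ with $S\not\supseteq e$, with word $W_S^6$;
\item[(3)] $z$--$z'$ with $S=g$ and word $h=W_g^6$.
\end{itemize}
Pendants with all labels are attached to $x$. The conditions $\delta\le S^0$ hold. Let $B=|h|$ and $\bar n=\nu_{c,v}(u)$. By (B3), $\bar n\ge M/4-1$; choose $M\ge6$ so that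
\begin{equation}\label{eq:nB}
\bar n>B+3 .
\end{equation}

\emph{(J).} If $\delta=e\le k\vee l$, use ears (1). Let $\delta=t\le n'=k\vee l$ and $N'=\pi(n')\supseteq c$. If $N'=c$, then $n'=(c,1)$, so by Lemma~\ref{lem:ops} $k$ or $l$ equals $(c,1)=t$. If $N'\supsetneq c$ and $N'\not\supseteq e$, use the ear (2) with $S=N'$. If $N'\supseteq e$, use ears (1).

The only hub pair in $t$ and not in $s$ is $x,y$. So $t$ arises from $s$ by merging the two classes $X_c\ni x$ and $Y_c\ni y$, and by Lemma~\ref{lem:frame} and Corollary~\ref{cor:star}(ii) the frame represents $L$.

\paragraph{The formula.} Write products of relations by juxtaposition, put $\omega=\langle t,d\rangle$, and let $s,t,v$ stand for $\langle s,s\rangle,\langle t,t\rangle,\langle v,v\rangle$. Let $\Psi(X,Y)$ hold if $X\,t\,Y$ and there are $Z,Z'$ with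
\[
X\ s(vs)^{\bar n}\ Z,\qquad Z\ s(vs)^{\bar n}\ Z',\qquad Z'\ s(vs)^{\bar n}\ Y,\qquad Z\ v(\omega v)^{B}\ Z'.
\]
Then $\Psi=\langle\Psi_1,\Psi_2\rangle$, where $\Psi_1$ is the relation given by this formula on $A$ with $\omega=t$ and $\Psi_2$ the one with $\omega=d$. Taking $Z=Z'=Y$ we see $s\subseteq\Psi_i\subseteq t$.

\emph{Second coordinate.} Here $(x,y)\in\Psi_2$, with $Z=z$ and $Z'=z'$: each ear (1) can be read with $\bar n$ $v$-blocks, and the $B$ letters of ear (3), each of which lies in $d$ or in $v$, can be read along $v(dv)^B$.

\emph{First coordinate: $\Psi_1\subseteq s$.} No pair of distinct hubs has $\delta\le s$ or $\delta\le v$, so $s$ and $v$ are generated by edges, and $t$ by edges with label in $c$ and the pair $x,y$. For points $p,p'$ let $\operatorname{dist}(p,p')$ be the least number of $v$-blocks in a walk from $p$ to $p'$ along edges with labels in $c$ or $v$, without hub pairs (with value $\infty$ if there is none). It is symmetric and satisfies the triangle inequality. It is $0$ inside $s$-classes, and $p\,s(vs)^{\bar n}\,p'$ implies $\operatorname{dist}(p,p')\le\bar n$. We claim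
\begin{equation}\label{eq:dist}
\operatorname{dist}(p,p')\ge3\bar n-2\qquad\text{for }p\in X_c,\ p'\in Y_c .
\end{equation}
We may take $p=x$ and $p'=y$. All labels of a walk lie in $e=c\cup v$. For an ear (2), $S\not\subseteq e$, since $c\subsetneq S\subseteq e=c\cup\{j\}$ would give $S=e$. Also $g\not\subseteq e$, since $d$ contains a letter outside $c$, which is not $j$. So full traversals are possible only for ears (1). After removal of backtracking the walk passes $x,z,z',y$ and reads $uuu$. By (B2) the claim follows.

Now suppose $(X,Y)\in\Psi_1\setminus s$, with $Z,Z'$ as in the formula. First let $X\in X_c$ and $Y\in Y_c$. The last condition gives a walk from $Z$ to $Z'$ along edges with labels in $c$ or $v$ and possibly the hub pair $x,y$, with at most $B+1$ $v$-blocks.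
\begin{itemize}
\item If it does not use the pair $x,y$, then $\operatorname{dist}(Z,Z')\le B+1$ and $\operatorname{dist}(X,Y)\le\bar n+(B+1)+\bar n<3\bar n-2$ by \eqref{eq:nB}.
\item If it does, then up to the first such use it shows $\operatorname{dist}(Z,x)\le B+1$ or $\operatorname{dist}(Z,y)\le B+1$. In the first case the route $x,Z,Z',Y$ gives $\operatorname{dist}(x,Y)\le(B+1)+2\bar n<3\bar n-2$. In the second case the route $X,Z,y$ gives $\operatorname{dist}(X,y)\le\bar n+B+1<3\bar n-2$.
\end{itemize}
All this contradicts \eqref{eq:dist}. If $X\in Y_c$ and $Y\in X_c$, the same argument works with $x$ and $y$ exchanged: the routes are $y,Z,Z',Y$ if $\operatorname{dist}(Z,y)\le B+1$, and $X,Z,x$ if $\operatorname{dist}(Z,x)\le B+1$.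

\paragraph{Conclusion.} So $\Psi_1=s$, while $\Psi_2$ contains $s$ and the pair $(x,y)$ and is contained in $t$. The relation $(\Psi\circ\Psi^{-1})^{|A|}$ is an equivalence relation pp-definable from $K$. Its first coordinate is $s$. Its second coordinate is $t$, because $t$ arises from $s$ by merging just the classes of $x$ and $y$. So $\langle s,t\rangle\notin K$ is pp-definable from $K$, and $K$ is not a congruence lattice.

\subsection{End of the proof of Theorem~\ref{thm:main}}

Proposition~\ref{prop:positive} gives $(3)\Rightarrow(1)$, and $(1)\Rightarrow(2)$ is the case $n=2$ of the definition. If (3) fails, one of the following holds: $C$ has several minimal elements (Section~\ref{sec:several}); $C$ has a least element but is not closed under unions, or $C=[a,b]$ with $V\neq\emptyset$ and $|C|\cdot|V|\ge2$ (Section~\ref{sec:interval}); $C=\{c\}$, $V=\{v\}$, and some $d$ violates (3)(b) (this section). In each case we found a congruence lattice representation $\operatorname{Con}\mathbf A$ of $L$ and a $0$-$1$ sublattice of its square that is not a congruence lattice, so (2) fails. The statement in (3)(a) about distributivity is Lemma~\ref{lem:triples}(ii).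 \qed

\begin{thebibliography}{9}
\bibitem{dist} \emph{Almost Distributive Sublattices And Congruence Heredity}, \texttt{https://sporkjs.github.io/research/dist.pdf}.
\bibitem{bkkr} Bodnar\v{c}uk, Kalu\v{z}nin, Kotov and Romov, 1969.
\bibitem{geiger} Geiger, 1968.
\end{thebibliography}

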